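\title{Widths of bounded analytic functions on a two-sheeted cover of the polydisk}

\begin{abstract}
Let $K$ be a compact subset of an open set $D$ in a Stein manifold of dimension $n$, and let $d_s$ be the Kolmogorov widths in $C(K)$ of the unit ball of $H^\infty(D)$. We ask whether, for a pluriregular pair $(K,D)$ of capacity $\tau$, the asymptotics $-\ln d_s\sim 2\pi(n!/\tau)^{1/n}s^{1/n}$ is characterized by the equality of two extremal functions, one built from plurisubharmonic functions and one from logarithms of moduli of bounded analytic functions. The answer is negative in every dimension. On a two-sheeted cover of the polydisk with sufficiently many branch points the two extremal functions agree and the capacity is twice that of the polydisk, while the widths are those of the polydisk.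
\end{abstract}

\section{The problem and the result}\label{sec:intro}

\subsection*{Widths}
Let $\Omega$ be a Stein manifold of dimension $n$, that is, a holomorphically convex complex manifold whose holomorphic functions separate points; every closed complex submanifold of $\mathbb C^N$ is Stein. Let $D\subset\Omega$ be open and $K\subset D$ compact. Let $H^\infty(D)$ be the Banach space of bounded analytic functions in $D$ with the sup norm. We assume throughout that the restriction map $H^\infty(D)\to C(K)$ is injective. The restrictions to $K$ of the functions in the unit ball of $H^\infty(D)$ form a set $A^D_K\subset C(K)$, which is compact by Montel's theorem. Its Kolmogorov widths are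
\[
d_s(A^D_K)=\inf_{M}\ \sup_{f\in A^D_K}\ \inf_{\varphi\in M}\ \|f-\varphi\|_{C(K)},
\]
where $M$ runs over the linear subspaces of $C(K)$ of dimension $s$. Thus $d_s$ is the accuracy on $K$ with which the best $s$-dimensional space approximates all analytic functions bounded by $1$ in $D$.

The model case is the polydisk. Write $\mathbb D=\{z\in\mathbb C:|z|<1\}$ and $|\zeta|_\infty=\max_j|\zeta_j|$ for $\zeta\in\mathbb C^n$, fix $0<r<1$, and put
\[
K_0=\{\zeta\in\mathbb C^n:|\zeta|_\infty\le r\}\subset\mathbb D^n,\qquad L=\ln\frac1r .
\]
A monomial of degree $k$ has norm $1$ on $\mathbb D^n$ and norm $r^k$ on $K_0$, and there are about $k^n/n!$ monomials of degree at most $k$. This suggests that $d_s$ is roughly $r^k$ when $s$ is roughly $k^n/n!$, that is,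
\begin{equation}\label{eq:model}
-\ln d_s\big(A^{\mathbb D^n}_{K_0}\big)\sim (n!)^{1/n}L\,s^{1/n},\qquad s\to\infty .
\end{equation}
Proposition~\ref{prop:widths} proves this. For a general pair one looks for an asymptotics $-\ln d_s(A^D_K)\sim\sigma s^{1/n}$ with a constant $0<\sigma<\infty$ that can be read off from the geometry of $(K,D)$. (If $d_s(A^D_K)=0$ for all large $s$, the asymptotics is regarded as holding with $\sigma=+\infty$ only, so that it fails for every finite $\sigma$.)

\subsection*{Two extremal functions}
A function $u$ on a complex manifold with values in $[-\infty,\infty)$ is \emph{plurisubharmonic} (psh) if it is upper semicontinuous and its composition with every holomorphic map from a disk is subharmonic or identically $-\infty$. The maximum of finitely many psh functions, the composition of a psh function with a holomorphic map, and $\alpha\ln|f|$ for $f$ holomorphic and $\alpha>0$ are psh. A smooth function is psh exactly when the matrix $(\partial^2u/\partial\xi_j\partial\bar\xi_k)$ is positive semidefinite in local holomorphic coordinates.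

Call $u$ a \emph{competitor} if $u$ is psh in $D$, $u\le0$ on $K$ and $u<1$ in $D$, and let $\mathcal A(D,K)$ be the set of competitors of the form $u=\alpha\ln|f|$ with $\alpha>0$ and $f\in H^\infty(D)$. Define
\begin{align*}
\omega(D,K;z)&=\limsup_{y\to z}\ \sup\{u(y): u\ \text{a competitor}\},\\
\gamma(D,K;z)&=\limsup_{y\to z}\ \sup\{u(y): u\in\mathcal A(D,K)\}.
\end{align*}
The first is the relative extremal function of pluripotential theory. Always $\gamma\le\omega$.

These functions measure how large a bounded analytic function can be at $z$ when it is small on $K$. Let $|f|<1$ in $D$ and $|f|\le\delta$ on $K$, where $0<\delta<1$. Then $u=\ln|f/\delta|\,/\ln(1/\delta)$ belongs to $\mathcal A(D,K)$, and $u\le\gamma$ reads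
\[
|f(z)|\le\delta^{\,1-\gamma(D,K;z)}\le\delta^{\,1-\omega(D,K;z)} .
\]
Every element $\alpha\ln|h|$ of $\mathcal A(D,K)$ arises in this way, with $\delta=e^{-1/\alpha}$ and $f=\delta h$. So $1-\gamma$ is, up to the regularization by $\limsup$, the best exponent in this two-constants estimate, and the condition
\begin{equation}\label{eq:coincidence}
\gamma(D,K;z)=\omega(D,K;z)\qquad\text{for all }z\in D
\end{equation}
says that the exponent supplied by pluripotential theory cannot be improved.

\subsection*{Capacity}
The pair $(K,D)$ is \emph{pluriregular} if
\begin{itemize}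
\item $\omega(D,K;\cdot)$ is continuous in $D$ and vanishes on $K$;
\item $\omega(D,K;z)\to1$ as $z\to\partial D$, so that the sets $\{z\in D:\omega(D,K;z)\le\alpha\}$, $0\le\alpha<1$, are compact subsets of $D$;
\item $\omega(D,K;\cdot)\not\equiv0$.
\end{itemize}
Let $d^c=i(\bar\partial-\partial)$, so that $dd^c=2i\partial\bar\partial$. For a smooth psh function $u$ the form $(dd^cu)^n$ is a nonnegative multiple of the volume form, hence a positive measure. The Bedford--Taylor theory defines this Monge--Amp\`ere measure for every continuous psh function; we recall in Section~\ref{sec:capacity} the one property that we use. The Bedford--Taylor capacity of a pluriregular pair is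
\[
\tau(K,D)=\int_D\big(dd^c\omega(D,K;\cdot)\big)^n .
\]
For $n=1$ one has $dd^cu=\Delta u\,dx\wedge dy$, and $\tau$ is the total Laplacian mass of $\omega$. When $0<\tau(K,D)<\infty$ we put
\[
\sigma(K,D)=2\pi\Big(\frac{n!}{\tau(K,D)}\Big)^{1/n}.
\]
For the polydisk, $\tau(K_0,\mathbb D^n)=(2\pi/L)^n$ (Proposition~\ref{prop:capacity}), so $\sigma(K_0,\mathbb D^n)=(n!)^{1/n}L$ is the constant in \eqref{eq:model}; condition \eqref{eq:coincidence} holds there as well (Proposition~\ref{prop:omega}).

The constant $\sigma(K,D)$ is computed from psh functions, the widths from bounded analytic functions. A formula linking the two should require that $H^\infty(D)$ be rich in comparison with the psh functions on $D$, and \eqref{eq:coincidence} is a natural way to express this. The following problem comes from \cite{KP}.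

\medskip
\noindent\textbf{Problem.} \emph{Let $(K,D)$ be a pluriregular pair on a Stein manifold of dimension $n$ with $0<\tau(K,D)<\infty$. Is it true that \eqref{eq:coincidence} holds if and only if}
\begin{equation}\label{eq:predicted}
-\ln d_s(A^D_K)\sim\sigma(K,D)\,s^{1/n},\qquad s\to\infty\ ?
\end{equation}

\medskip
The answer is no.

\begin{theorem}\label{thm:main}
For every $n\ge1$ there are a connected Stein manifold $\Omega$ of dimension $n$, a connected open set $D\subset\Omega$ and a compact set $K\subset D$ with nonempty interior such that
\begin{enumerate}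
\item[(i)] $H^\infty(D)\to C(K)$ is injective, $(K,D)$ is pluriregular and $0<\tau(K,D)<\infty$;
\item[(ii)] $\gamma(D,K;z)=\omega(D,K;z)$ for all $z\in D$;
\item[(iii)] $-\ln d_s(A^D_K)\sim2^{1/n}\,\sigma(K,D)\,s^{1/n}$ as $s\to\infty$.
\end{enumerate}
\end{theorem}

Thus \eqref{eq:coincidence} does not imply \eqref{eq:predicted}, and the proposed equivalence is false in every dimension. We claim nothing about the implication from \eqref{eq:predicted} to \eqref{eq:coincidence}.

The numbers $r$ and $L$ and the set $K_0$ keep their meaning throughout. The value of $r\in(0,1)$ plays no role; the reader may take $r=1/3$.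

\section{The mechanism in dimension one}\label{sec:one}

\subsection*{No branch point}
Let $n=1$, $D=\mathbb D$, $K_0=\{|z|\le r\}$. Here $\omega=\gamma=\frac1L\ln^+(|z|/r)$, where $\ln^+=\max(\ln,0)$. This function is harmonic off the circle $|z|=r$, and its radial derivative jumps from $0$ to $1/(Lr)$ across that circle of length $2\pi r$. So $\tau=2\pi/L$ and $\sigma=L$, in agreement with \eqref{eq:model}: the monomials $z^j$ have sizes $r^j$ on $K_0$, and $-\ln d_s\sim Ls$.

\subsection*{One branch point}
Pull this pair back to the Riemann surface $w^2=z$ over $\mathbb D$. The surface is the unit disk in the variable $w$, and the preimage of $K_0$ is the disk $|w|\le\sqrt r$. This is the previous case with $L/2$ in place of $L$. Three things happen.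
\begin{itemize}
\item The extremal function is $\frac2L\ln^+(|w|/\sqrt r)=\frac1L\ln^+(|z|/r)$, the pullback of the old one.
\item The capacity is $4\pi/L$, twice the old one, and the predicted constant drops to $L/2$.
\item The widths satisfy $-\ln d_s\sim\frac L2s$, so \eqref{eq:predicted} holds. The reason is visible on monomials: besides the even functions $w^{2j}=z^j$, of size $r^j$, there are the odd functions $w^{2j+1}=wz^j$, of size $r^{j+1/2}$, and above each level there are about twice as many functions as before.
\end{itemize}
The odd functions are what balances the doubled capacity. They are not needed for \eqref{eq:coincidence}: the pullback of $\frac1L\ln^+(|z|/r)$ is the maximum of $\ln|1|$ and $\frac1L\ln|z/r|$, and $1$ and $z/r$ are even. A double cover of the disk that carries no bounded odd function other than $0$ should therefore satisfy \eqref{eq:coincidence} and have the doubled capacity, but only the widths of the disk.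

An odd function vanishes at the branch points, and its square is a function on the disk. To force it to vanish identically we use Blaschke's theorem: \emph{if a bounded holomorphic function on $\mathbb D$ vanishes at distinct points $a_1,a_2,\dots$ with $\sum_k(1-|a_k|)=\infty$, then it vanishes identically.} This leads to a surface of Myrberg type, with infinitely many branch points.

\subsection*{Infinitely many branch points}
Let $X=\mathbb C\setminus\{1\}$ and $g(z)=\sin\dfrac{\pi}{1-z}$, a holomorphic function on $X$. Its zeros are the solutions of $1/(1-z)=k$, that is,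
\[
a_k=1-\frac1k,\qquad k\in\mathbb Z\setminus\{0\}.
\]
They form a discrete subset of $X$, and they are simple because
\[
g'(a_k)=\frac{\pi}{(1-a_k)^2}\cos(\pi k)=(-1)^k\pi k^2\ne0 .
\]
The zeros in $\mathbb D$ are those with $k\ge1$, namely $0,\frac12,\frac23,\dots$, and for them $\sum_{k\ge1}(1-|a_k|)=\sum_{k\ge1}\frac1k=\infty$. Define
\[
\Omega_1=\{(z,w)\in X\times\mathbb C:\ w^2=g(z)\},\qquad p(z,w)=z,\qquad \iota(z,w)=(z,-w),\qquad D_1=p^{-1}(\mathbb D).
\]

\begin{lemma}\label{lem:surface}
The set $\Omega_1$ is a one-dimensional complex manifold, biholomorphic to a closed submanifold of $\mathbb C^3$. The map $p:\Omega_1\to X$ is proper and its fibers are the orbits of $\iota$. Over $X\setminus\{a_k\}$ it is an unbranched two-sheeted covering, and over each $a_k$ lies the single point $(a_k,0)$. Both $\Omega_1$ and $D_1$ are connected.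
\end{lemma}

\begin{proof}
The differential $2w\,dw-g'(z)\,dz$ of the defining function does not vanish on $\Omega_1$: if $w=0$ then $z=a_k$ for some $k$, and $g'(a_k)\ne0$. So $\Omega_1$ is a closed one-dimensional submanifold of $X\times\mathbb C$. The map $(z,w)\mapsto(z,w,1/(1-z))$ identifies $X\times\mathbb C$ with the closed submanifold $\{t(1-z)=1\}$ of $\mathbb C^3$, which gives the first claim. If $C\subset X$ is compact, then $p^{-1}(C)$ is a closed subset of $C\times\{|w|^2\le\max_C|g|\}$, so $p$ is proper. Over a disk in $X$ that contains no $a_k$ the function $g$ has a holomorphic square root $\beta$ without zeros, and $\Omega_1$ is the disjoint union of the graphs $w=\beta(z)$ and $w=-\beta(z)$. This describes the fibers and the covering.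

Let $Y$ be $\mathbb D$ or $X$, and let $Y'=Y\setminus\{a_k\}$, a connected set. The points $(a_k,0)$ form a discrete subset of the Riemann surface $p^{-1}(Y)$, so $p^{-1}(Y')$ is dense in it, and it suffices to show that $p^{-1}(Y')$ is connected. Each component of a covering of the connected set $Y'$ maps onto $Y'$. If there were two components, each would be the graph of a holomorphic function $\beta$ on $Y'$ with $\beta^2=g$. Such a $\beta$ is bounded near $a_1=0$, hence holomorphic there, and then $g=\beta^2$ has a zero of even order at $0$. But the zero is simple.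
\end{proof}

\begin{lemma}\label{lem:even}
Every $f\in H^\infty(D_1)$ satisfies $f\circ\iota=f$.
\end{lemma}

\begin{proof}
For $z\in\mathbb D$ put $G(z)=\big(f(x)-f(\iota x)\big)^2$, where $x$ is a point of $p^{-1}(z)$; exchanging $x$ and $\iota x$ does not change the value. On a disk free of the $a_k$ we have $G(z)=\big(f(z,\beta(z))-f(z,-\beta(z))\big)^2$, which is holomorphic. As $z\to a_k$, both points $(z,\pm w)$ over $z$ tend to $(a_k,0)$, because $|w|^2=|g(z)|\to0$; so $G(z)\to0=G(a_k)$. Hence $G$ is holomorphic in $\mathbb D$, bounded by $4\|f\|^2$, and zero at every $a_k$, $k\ge1$. By Blaschke's theorem $G\equiv0$.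
\end{proof}

\begin{remark}\label{rem:blaschke}
The odd function $w$ does not contradict the lemma, because it is unbounded on $D_1$: the map $z\mapsto1/(1-z)$ sends $\mathbb D$ onto the half-plane $\operatorname{Re}t>\frac12$, where $\sin\pi t$ is unbounded. The divergence of $\sum(1-|a_k|)$ cannot be dropped. If a holomorphic function $g$ on $\mathbb D$ has simple zeros $a_k$ with $\sum(1-|a_k|)<\infty$ and $b$ is the Blaschke product with these zeros, then $g=b\,e^{2\psi}$ with $\psi$ holomorphic in $\mathbb D$, and $we^{-\psi(z)}$ is a nonzero odd function on $\{w^2=g(z)\}$ whose square is $b(z)$, so it is bounded by $1$.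
\end{remark}

\section{The pair $(K,D)$ and its bounded functions}\label{sec:pair}

In dimension $n$ we branch in the first variable only. Write $\zeta'=(\zeta_2,\dots,\zeta_n)$, a variable that is absent when $n=1$, and set
\begin{gather*}
\Omega=\Omega_1\times\mathbb C^{n-1},\qquad D=D_1\times\mathbb D^{n-1},\qquad
\Pi:D\to\mathbb D^n,\quad \Pi(z,w,\zeta')=(z,\zeta'),\\
K=\Pi^{-1}(K_0),\qquad Z=\{\zeta\in\mathbb D^n: g(\zeta_1)=0\},\qquad B=\Pi^{-1}(Z)=\{w=0\}\cap D .
\end{gather*}
We write $\iota$ also for the involution $(z,w,\zeta')\mapsto(z,-w,\zeta')$ of $D$. The following facts come from Lemma~\ref{lem:surface}. The manifold $\Omega$ is connected, of dimension $n$, and biholomorphic to a closed submanifold of $\mathbb C^{n+2}$, hence Stein. The open set $D$ is connected. The map $\Pi$ is holomorphic, surjective and proper, its fibers are the orbits of $\iota$, and over $\mathbb D^n\setminus Z$ it is an unbranched two-sheeted covering. The sets $Z$ and $B$ are closed countable unions of complex hypersurfaces, $\{a_k\}\times\mathbb D^{n-1}$ and $\{(a_k,0)\}\times\mathbb D^{n-1}$ respectively; they are nowhere dense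 and have Lebesgue measure zero. The set $K$ is compact, because $\Pi$ is proper, and it contains the nonempty open set $\Pi^{-1}(\{|\zeta|_\infty<r\})$. Since $D$ is connected, the identity theorem shows that $H^\infty(D)\to C(K)$ is injective.

\begin{proposition}\label{prop:descent}
Every $f\in H^\infty(D)$ has the form $f=F\circ\Pi$ with $F\in H^\infty(\mathbb D^n)$ and $\|F\|_{\mathbb D^n}=\|f\|_D$.
\end{proposition}

\begin{proof}
For fixed $\zeta'$ the function $f(\cdot,\cdot,\zeta')$ belongs to $H^\infty(D_1)$, so $f\circ\iota=f$ by Lemma~\ref{lem:even}. Thus $f$ is constant on the fibers of $\Pi$. Since $\Pi$ is locally biholomorphic on $D\setminus B$, we get $f=F\circ\Pi$ there with $F$ bounded and holomorphic on $\mathbb D^n\setminus Z$. By Riemann's extension theorem, a bounded holomorphic function on the complement of the zero set of a holomorphic function $\not\equiv0$ in a domain extends holomorphically to the domain. So $F$ extends to $\mathbb D^n$, and $f=F\circ\Pi$ on $D$ because $D\setminus B$ is dense. The norms agree because $\Pi$ is surjective.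
\end{proof}

It follows that $A^D_K$ is a copy of $A^{\mathbb D^n}_{K_0}$. This does not yet identify the widths, since the approximating subspaces for $A^D_K$ are taken in $C(K)$, which contains many functions that do not come from $K_0$. Averaging over the fibers shows that these functions bring no advantage.

\begin{proposition}\label{prop:transfer}
For every $s$, $\ d_s(A^D_K)=d_s\big(A^{\mathbb D^n}_{K_0}\big)$.
\end{proposition}

\begin{proof}
Write $A=A^D_K$ and $A_0=A^{\mathbb D^n}_{K_0}$. The map $\Pi^*:C(K_0)\to C(K)$, $h\mapsto h\circ\Pi$, is a linear isometry since $\Pi(K)=K_0$, and $\Pi^*A_0=A$ by Proposition~\ref{prop:descent}. An $s$-dimensional subspace $M_0\subset C(K_0)$ approximates $A_0$ exactly as well as $\Pi^*M_0$ approximates $A$, so $d_s(A)\le d_s(A_0)$.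

For $\varphi\in C(K)$ and $\zeta\in K_0$ put $E\varphi(\zeta)=\frac12\big(\varphi(x)+\varphi(\iota x)\big)$, where $x$ is any point of $\Pi^{-1}(\zeta)$. The function $E\varphi$ is continuous. Indeed, let $\zeta^m\to\zeta$ in $K_0$ and $\Pi(x^m)=\zeta^m$. By compactness of $K$ every subsequence of $(x^m)$ has a further subsequence that converges to a point $x$ with $\Pi(x)=\zeta$, and along it $E\varphi(\zeta^m)\to\frac12(\varphi(x)+\varphi(\iota x))=E\varphi(\zeta)$. The linear map $E:C(K)\to C(K_0)$ has norm at most $1$, and $E\Pi^*$ is the identity. Let $M\subset C(K)$ have dimension $s$, and let $M_0\subset C(K_0)$ be an $s$-dimensional subspace containing $E(M)$. For $F\in A_0$ and $\varphi\in M$,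
\[
\|F-E\varphi\|_{C(K_0)}=\|E(\Pi^*F-\varphi)\|_{C(K_0)}\le\|\Pi^*F-\varphi\|_{C(K)} .
\]
So $M_0$ approximates $A_0$ at least as well as $M$ approximates $A$, and $d_s(A_0)\le d_s(A)$.
\end{proof}

\section{The extremal functions}\label{sec:omega}

Put
\[
\omega_0(\zeta)=\frac1L\ln^+\frac{|\zeta|_\infty}{r}=\max\Big(0,\ \frac1L\ln\Big|\frac{\zeta_1}r\Big|,\ \dots,\ \frac1L\ln\Big|\frac{\zeta_n}r\Big|\Big),\qquad\zeta\in\mathbb D^n .
\]
We show that $\omega(D,K;\cdot)=\omega_0\circ\Pi$. The lower bound is immediate from the second expression. The upper bound needs an argument, because psh functions on $D$ do not descend: $\ln|1+w|$ is psh and not $\iota$-invariant. In the polydisk one bounds a competitor at $\zeta$ by restricting it to the disk through $0$ and $\zeta$. In $D$ we restrict it to the Riemann surface that lies over this disk, and we need a two-constants estimate on such a surface.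

\begin{lemma}\label{lem:two}
Let $S$ be a one-dimensional complex manifold and $\lambda:S\to\mathbb D$ a proper holomorphic map that is not constant on any component of $S$. Let $v$ be subharmonic on $S$ with $0\le v<1$, and let $v=0$ where $|\lambda|\le r$. Then $v\le\frac1L\ln(|\lambda|/r)$ where $|\lambda|>r$.
\end{lemma}

\begin{proof}
Fix $0<\delta<1$. The set $C=\{r\le|\lambda|\le r^\delta\}$ is compact because $\lambda$ is proper. The function $h=v-\frac1L\ln(|\lambda|/r)$ is upper semicontinuous on $C$ and subharmonic on the open set $U=\{r<|\lambda|<r^\delta\}$, since $\ln|\lambda|$ is harmonic where $\lambda\ne0$. Where $|\lambda|=r$ we have $h=0$. Where $|\lambda|=r^\delta$ we have $\frac1L\ln(|\lambda|/r)=1-\delta$, so $h<\delta$. Suppose that $C$ is nonempty and $m=\max_Ch>\delta$. The set $T=\{x\in C:h(x)=m\}$ is nonempty, compact and contained in $U$. A subharmonic function that attains its maximum at a point is constant near that point, so $T$ is also open. By the open mapping theorem $\lambda(T)$ is a nonempty, compact and open subset of $\mathbb C$, which is impossible. Hence $h\le\delta$ on $C$. Every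 point with $|\lambda|>r$ lies in $C$ for all small $\delta$, and $\delta\to0$ gives the claim.
\end{proof}

Properness is essential: on $S=\{|\lambda|<r'\}$ with $r<r'<1$ the function $\ln^+(|\lambda|/r)/\ln(r'/r)$ satisfies the other hypotheses and violates the conclusion.

\begin{proposition}\label{prop:omega}
We have $\gamma(D,K;\cdot)=\omega(D,K;\cdot)=\omega_0\circ\Pi$, and the pair $(K,D)$ is pluriregular. Likewise $\gamma(\mathbb D^n,K_0;\cdot)=\omega(\mathbb D^n,K_0;\cdot)=\omega_0$.
\end{proposition}

\begin{proof}
\emph{Lower bound for $\gamma$.} The functions $f_j=(\zeta_j\circ\Pi)/r$ lie in $H^\infty(D)$, with $|f_j|<1/r$ on $D$ and $|f_j|\le1$ on $K$. So $u_j=\frac1L\ln|f_j|$ satisfies $u_j<1$ on $D$ and $u_j\le0$ on $K$, that is, $u_j\in\mathcal A(D,K)$. Also $0=\ln|1|\in\mathcal A(D,K)$. Hence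
\[
\omega_0\circ\Pi=\max(0,u_1,\dots,u_n)\le\gamma\le\omega .
\]

\emph{Upper bound for $\omega$.} Let $u$ be a competitor. Replacing it by $\max(u,0)$, we may assume that $0\le u<1$ and $u=0$ on $K$. Let $x\in D$, $\zeta=\Pi(x)$ and $\rho=|\zeta|_\infty$. We show that $u(x)\le\omega_0(\zeta)$. If $\rho\le r$, then $x\in K$ and both sides vanish. Let $\rho>r$. We look for $S$ and $\lambda$ as in Lemma~\ref{lem:two}, a holomorphic map $\phi:S\to D$ and a point $y\in S$ such that
\begin{equation}\label{eq:lift}
\Pi\circ\phi=\lambda\,\zeta/\rho,\qquad\phi(y)=x,\qquad\lambda(y)=\rho .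
\end{equation}
Given these, $|\Pi\circ\phi|_\infty=|\lambda|$, so $\phi$ maps $\{|\lambda|\le r\}$ into $K$. The subharmonic function $v=u\circ\phi$ satisfies the hypotheses of the lemma, and $u(x)=v(y)\le\frac1L\ln(\rho/r)=\omega_0(\zeta)$.

If $\zeta_1\ne0$, write $x=(\zeta_1,w_0,\zeta')$ and take
\[
S=p^{-1}\big(\{|z|<|\zeta_1|/\rho\}\big),\qquad \lambda(z,w)=\frac{\rho z}{\zeta_1},\qquad\phi(z,w)=\Big(z,\,w,\,\frac z{\zeta_1}\zeta'\Big),\qquad y=(\zeta_1,w_0).
\]
Since $|\zeta_1|\le\rho<1$, the set $S$ is an open subset of $D_1$ containing $y$. The map $\lambda:S\to\mathbb D$ is $p$ followed by a dilation of $\{|z|<|\zeta_1|/\rho\}$ onto $\mathbb D$; it is proper and has finite fibers. On $S$ we have $|z\zeta_j/\zeta_1|=|\lambda|\,|\zeta_j|/\rho<1$, so $\phi(S)\subset D$, and \eqref{eq:lift} holds because $z/\zeta_1=\lambda/\rho$. If $\zeta_1=0$, which for $\rho>r$ requires $n\ge2$, then $x=(0,0,\zeta')$ because $a_1=0$ is a branch point. Take $S=\mathbb D$, $\lambda$ the identity, $\phi(\lambda)=(0,0,\lambda\zeta'/\rho)$ and $y=\rho$.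

Thus the supremum of all competitors is at most $\omega_0\circ\Pi$. This function is continuous, so the $\limsup$ in the definition of $\omega$ does not exceed it either, and $\omega\le\omega_0\circ\Pi$.

\emph{Pluriregularity.} The function $\omega=\omega_0\circ\Pi$ is continuous, vanishes on $K$ and is not identically zero. For $0\le\alpha<1$,
\[
\{\omega\le\alpha\}=\Pi^{-1}\big(\{|\zeta|_\infty\le r^{1-\alpha}\}\big)
\]
is compact since $\Pi$ is proper and $r^{1-\alpha}<1$. Hence $\omega\to1$ along every sequence that leaves all compact subsets of $D$, in particular along every sequence that tends to a point of $\partial D$.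

\emph{The polydisk.} For $(K_0,\mathbb D^n)$ the lower bound comes from the functions $\zeta_j/r$ and $1$, and the upper bound from Lemma~\ref{lem:two} with $S=\mathbb D$, $\lambda$ the identity and $v(\lambda)=u(\lambda\zeta/\rho)$.
\end{proof}

The proof does not use Lemma~\ref{lem:even}. Condition \eqref{eq:coincidence} is witnessed by the $n+1$ functions $1,f_1,\dots,f_n$, whatever the rest of $H^\infty(D)$ may be.

\section{The capacity}\label{sec:capacity}

We use the following continuity property from the Bedford--Taylor theory. \emph{If continuous psh functions $u_m$ converge locally uniformly to $u$ on an $n$-dimensional complex manifold, then $(dd^cu_m)^n\to(dd^cu)^n$ weakly, that is, when tested against continuous functions with compact support.} The statement is local and passes from coordinate charts to the manifold by a partition of unity. For smooth $u_m$ the measures are given by the forms $(dd^cu_m)^n$.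

Let $V=\ln^+(|\zeta|_\infty/r)$ on $\mathbb C^n$, so that $\omega_0=V/L$. The mass of $(dd^cV)^n$ will turn out to sit where $V$ is not smooth, so we approximate. The function $V$ depends only on $t_j=\ln(|\zeta_j|/r)$:
\[
V(\zeta)=\chi(t),\qquad\chi(t)=\max(0,t_1,\dots,t_n),\qquad t\in\mathbb R^n .
\]
We smooth $\chi$ rather than $V$. For functions of $t$ the complex Monge--Amp\`ere measure reduces to the determinant of the real Hessian, and the integral of that determinant is the volume of the image of the gradient map. For $n=1$ this is the fact that the derivative of a smoothing of $\max(0,t)$ increases from $0$ to $1$, so the second derivative has integral $1$.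

\begin{lemma}\label{lem:smoothing}
Let $T=\{\zeta:r^{3/2}\le|\zeta_j|\le r^{1/2}\text{ for all }j\}$, a compact subset of $\mathbb D^n$. For $0<\varepsilon<L/2$ there is a smooth psh function $V_\varepsilon$ on $\mathbb C^n$ such that $|V_\varepsilon-V|\le\varepsilon$, the form $(dd^cV_\varepsilon)^n$ vanishes outside $T$, and its total mass is $(2\pi)^n$.
\end{lemma}

\begin{proof}
\emph{Construction.} Let $\kappa_\varepsilon\ge0$ be a smooth function on $\mathbb R^n$ with integral $1$ and support in the ball $|t|\le\varepsilon$, and let $\chi_\varepsilon=\chi*\kappa_\varepsilon$. It is smooth and convex, and $|\chi_\varepsilon-\chi|\le\varepsilon$ because $\chi$ is $1$-Lipschitz. Two invariance properties will be used.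
\begin{itemize}
\item[(a)] The value $\chi(t)$ does not change when $t_j$ varies in $(-\infty,0]$. Hence $\chi_\varepsilon$ does not depend on $t_j$ on the set $\{t_j<-\varepsilon\}$.
\item[(b)] Where $\max_jt_j>0$ we have $\chi=\max_jt_j$, whose value increases by $\eta$ under $t\mapsto t+\eta(1,\dots,1)$. Hence the derivative of $\chi_\varepsilon$ in the direction $(1,\dots,1)$ equals $1$ on the set $\{\max_jt_j>\varepsilon\}$.
\end{itemize}
Put $V_\varepsilon(\zeta)=\chi_\varepsilon(t)$ for $\zeta_1\cdots\zeta_n\ne0$. Near a point $\zeta^0$ with $\zeta^0_j=0$ exactly for $j\in J$, property (a) shows that $V_\varepsilon$ is a smooth function of the variables $\zeta_j$, $j\notin J$. So $V_\varepsilon$ extends smoothly to $\mathbb C^n$, and $|V_\varepsilon-V|\le\varepsilon$ by continuity.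

\emph{The form.} On $\{\zeta_1\cdots\zeta_n\ne0\}$ write $\zeta_j=re^{\xi_j}$ with $\xi_j=t_j+i\theta_j$; the $\xi_j$ are local holomorphic coordinates. Since $\partial/\partial\xi_j=\frac12(\partial_{t_j}-i\partial_{\theta_j})$ and $V_\varepsilon$ does not depend on $\theta$,
\[
\frac{\partial^2V_\varepsilon}{\partial\xi_j\partial\bar\xi_k}=\frac14\,\partial_{t_j}\partial_{t_k}\chi_\varepsilon .
\]
This matrix is positive semidefinite, so $V_\varepsilon$ is psh off the coordinate hyperplanes, and everywhere by continuity of its second derivatives. With $2i\,d\xi_j\wedge d\bar\xi_j=4\,dt_j\wedge d\theta_j$ we obtain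
\begin{equation}\label{eq:realMA}
(dd^cV_\varepsilon)^n=n!\det\Big(\frac14D^2\chi_\varepsilon\Big)\bigwedge_{j=1}^n\big(2i\,d\xi_j\wedge d\bar\xi_j\big)=n!\,\det\big(D^2\chi_\varepsilon\big)\bigwedge_{j=1}^n\big(dt_j\wedge d\theta_j\big).
\end{equation}

\emph{Support.} On the open sets in (a) and (b) a directional derivative of $\chi_\varepsilon$ is constant. Differentiating, we find that $D^2\chi_\varepsilon$ annihilates $e_j$ in the first case and $(1,\dots,1)$ in the second. So $\det D^2\chi_\varepsilon=0$ outside the cube $[-\varepsilon,\varepsilon]^n$. For $t$ in the cube, $|\zeta_j|=re^{t_j}$ lies between $re^{-L/2}=r^{3/2}$ and $re^{L/2}=r^{1/2}$. Thus the form vanishes outside $T$ off the coordinate hyperplanes, and on them by continuity.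

\emph{Mass.} Let $W=\{t:\det D^2\chi_\varepsilon(t)>0\}$; by convexity the determinant is zero off $W$. Integrating \eqref{eq:realMA} over $\theta\in[0,2\pi)^n$, we see that the total mass is $(2\pi)^n\,n!\int_W\det D^2\chi_\varepsilon\,dt$. The determinant is the Jacobian of the map $\nabla\chi_\varepsilon$, which is a local diffeomorphism on $W$. It is injective on $W$. Suppose that $\nabla\chi_\varepsilon(t)=\nabla\chi_\varepsilon(t')=q$ with $t\ne t'$. The convex function $\chi_\varepsilon-\langle q,\cdot\rangle$ has critical points, hence global minima, at $t$ and $t'$, so it is constant on the segment $[t,t']$. Then $\langle D^2\chi_\varepsilon(t)(t'-t),t'-t\rangle=0$, the semidefinite matrix $D^2\chi_\varepsilon(t)$ is singular, and $t\notin W$. By the change of variables formula, $\int_W\det D^2\chi_\varepsilon\,dt=\operatorname{Vol}\nabla\chi_\varepsilon(W)$.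

Let $\Sigma$ be the simplex with vertices $0,e_1,\dots,e_n$; its volume is $1/n!$. Almost everywhere $\nabla\chi\in\{0,e_1,\dots,e_n\}$, and $\nabla\chi_\varepsilon=(\nabla\chi)*\kappa_\varepsilon$ is an average of these values, so $\nabla\chi_\varepsilon(W)\subset\Sigma$. Conversely, let $q$ be an interior point of $\Sigma$, with the closed ball of radius $\delta>0$ about $q$ contained in $\Sigma$. A linear function on $\Sigma$ attains its maximum at a vertex, so $\chi(t)=\max_{q'\in\Sigma}\langle q',t\rangle$. The choice $q'=q+\delta t/|t|$ gives $\chi(t)\ge\langle q,t\rangle+\delta|t|$, and therefore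
\[
\chi_\varepsilon(t)-\langle q,t\rangle\ge\delta|t|-\varepsilon .
\]
The left side tends to $+\infty$ as $|t|\to\infty$, so it attains its minimum at some $t$, where $\nabla\chi_\varepsilon(t)=q$. By Sard's theorem the image under the smooth map $\nabla\chi_\varepsilon$ of the set where its Jacobian vanishes has measure zero; for $q$ outside this image, $t\in W$. Hence $\nabla\chi_\varepsilon(W)$ has full measure in $\Sigma$, its volume is $1/n!$, and the total mass is $(2\pi)^n$.
\end{proof}

To pass to $D$ we must count two sheets and make sure that no extra mass appears on the branch locus $B$. Working with the smooth approximations takes care of the second point, since a smooth form puts no mass on a null set.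

\begin{proposition}\label{prop:capacity}
We have $\tau(K_0,\mathbb D^n)=(2\pi/L)^n$ and $\tau(K,D)=2\,(2\pi/L)^n$. Consequently $\sigma(K,D)=(n!/2)^{1/n}L$.
\end{proposition}

\begin{proof}
The functions $V_\varepsilon\circ\Pi$ are smooth and psh on $D$ and converge uniformly to $V\circ\Pi$ as $\varepsilon\to0$. Since $d$ and $d^c$ commute with holomorphic pullback, $\mu_\varepsilon:=(dd^c(V_\varepsilon\circ\Pi))^n=\Pi^*(dd^cV_\varepsilon)^n$. This form vanishes outside $\Pi^{-1}(T)$, which is compact because $\Pi$ is proper. Split $\mathbb D^n\setminus Z$ into countably many disjoint Borel sets, each contained in an open set over which $\Pi$ consists of two sheets mapped biholomorphically. Each sheet carries the same mass as its image. Since $B$ and $Z$ have Lebesgue measure zero,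
\[
\mu_\varepsilon(D)=\mu_\varepsilon(D\setminus B)=2\int_{\mathbb D^n\setminus Z}(dd^cV_\varepsilon)^n=2\,(2\pi)^n .
\]
Let $\mu=(dd^c(V\circ\Pi))^n$, the weak limit of $\mu_\varepsilon$. Test functions with compact support in $D\setminus\Pi^{-1}(T)$ show that $\mu$ has no mass outside $\Pi^{-1}(T)$. A test function equal to $1$ on $\Pi^{-1}(T)$ then gives $\mu(D)=\lim\mu_\varepsilon(D)=2(2\pi)^n$. By Proposition~\ref{prop:omega}, $\omega(D,K;\cdot)=L^{-1}V\circ\Pi$, so $\tau(K,D)=L^{-n}\mu(D)=2(2\pi/L)^n$, and
\[
\sigma(K,D)=2\pi\Big(\frac{n!\,L^n}{2\,(2\pi)^n}\Big)^{1/n}=\Big(\frac{n!}2\Big)^{1/n}L .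
\]
For the polydisk the same passage to the limit, applied to $V_\varepsilon\to V$ on $\mathbb D^n$ and the compact set $T$, gives $\int_{\mathbb D^n}(dd^cV)^n=(2\pi)^n$, and $\omega_0=V/L$.
\end{proof}

\section{The widths of the polydisk}\label{sec:widths}

An upper bound for $d_s$ requires one good subspace, and polynomials provide it. A lower bound must hold for all subspaces at once. It comes from a ball of dimension greater than $s$ contained in the set, by the following lemma. The factor $1/m$ in it costs only a term of order $\ln s$ in $-\ln d_s$, which is negligible against $s^{1/n}$.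

\begin{lemma}\label{lem:ball}
Let $Y$ be an $m$-dimensional subspace of a normed space $\mathcal X$ and let $M\subset\mathcal X$ be a subspace with $\dim M\le m-1$. Then $\sup\{\operatorname{dist}(y,M):y\in Y,\ \|y\|\le1\}\ge1/m$.
\end{lemma}

\begin{proof}
We take an Auerbach basis of $Y$. Fix coordinates on $Y$ and choose unit vectors $y_1,\dots,y_m\in Y$ that maximize $|\det(y_1,\dots,y_m)|$; the maximum exists by compactness and is positive. Let $\varphi_j(y)$ be the determinant with $y$ in place of $y_j$, divided by $\det(y_1,\dots,y_m)$. Then $\varphi_j(y_i)=\delta_{ij}$, and $\|\varphi_j\|=1$ by maximality. Extend each $\varphi_j$ to $\mathcal X$ with norm $1$ by the Hahn--Banach theorem.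

If the supremum were less than $1/m$, there would be $l_i\in M$ with $\|y_i-l_i\|<1/m$ for all $i$. Then every entry of the matrix $(\varphi_j(l_i))-I$ has modulus less than $1/m$, so each of its rows has absolute sum less than $1$. Such a matrix has operator norm less than $1$ for the maximum norm on vectors, so $(\varphi_j(l_i))$ is invertible. But $l_1,\dots,l_m\in M$ are linearly dependent, and a relation $\sum_ic_il_i=0$ gives $\sum_ic_i\varphi_j(l_i)=0$ for all $j$, a contradiction.
\end{proof}

Let $N_k=\binom{n+k}n$ be the dimension of the space $\mathcal P_k$ of polynomials of degree at most $k$ in $n$ variables.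

\begin{proposition}\label{prop:widths}
Let $d_s=d_s\big(A^{\mathbb D^n}_{K_0}\big)$. If $k\ge1$ and $N_{k-1}\le s<N_k$, then
\begin{equation}\label{eq:twosided}
\frac{r^k}{N_k}\le d_s\le\frac{r^k}{1-r}.
\end{equation}
Consequently $-\ln d_s\sim(n!)^{1/n}L\,s^{1/n}$ as $s\to\infty$.
\end{proposition}

\begin{proof}
\emph{Upper bound.} Let $\|F\|_{\mathbb D^n}\le1$ and let $F=\sum_{j\ge0}F_j$ be its expansion in homogeneous polynomials, $F_j$ of degree $j$. For $\zeta\in\mathbb D^n$ we have $F(e^{i\theta}\zeta)=\sum_jF_j(\zeta)e^{ij\theta}$, uniformly in $\theta$, so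
\[
F_j(\zeta)=\frac1{2\pi}\int_0^{2\pi}F(e^{i\theta}\zeta)e^{-ij\theta}\,d\theta .
\]
Hence $|F_j|\le1$ on $\mathbb D^n$ and on its closure, and by homogeneity $|F_j|\le r^j$ on $K_0$. Therefore $|F-\sum_{j<k}F_j|\le\sum_{j\ge k}r^j=r^k/(1-r)$ on $K_0$. The polynomial $\sum_{j<k}F_j$ lies in $\mathcal P_{k-1}$, and any $s$-dimensional subspace of $C(K_0)$ that contains the restrictions of $\mathcal P_{k-1}$ gives the upper bound; such a subspace exists because $s\ge N_{k-1}$.

\emph{Lower bound.} We first show that
\begin{equation}\label{eq:growth}
\|P\|_{\mathbb D^n}\le r^{-k}\|P\|_{K_0},\qquad P\in\mathcal P_k .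
\end{equation}
Fix $\eta\in\mathbb D^n$. The function $h(\lambda)=P(\lambda\eta)$ is a polynomial of degree at most $k$, so $H(\mu)=\mu^kh(1/\mu)$ is a polynomial as well. The maximum principle for $H$ on the disk $|\mu|\le1/r$, which contains $\mu=1$, gives
\[
|P(\eta)|=|H(1)|\le\max_{|\mu|=1/r}|H(\mu)|=r^{-k}\max_{|\lambda|=r}|P(\lambda\eta)|\le r^{-k}\|P\|_{K_0},
\]
because $\lambda\eta\in K_0$ when $|\lambda|=r$. Let $Y_k\subset C(K_0)$ be the space of restrictions of $\mathcal P_k$. Since $K_0$ has interior points, $\dim Y_k=N_k$. By \eqref{eq:growth}, a polynomial $P\in\mathcal P_k$ with $\|P\|_{K_0}\le r^k$ lies in the unit ball of $H^\infty(\mathbb D^n)$; that is, $A^{\mathbb D^n}_{K_0}$ contains the closed ball of radius $r^k$ in $Y_k$. Lemma~\ref{lem:ball} with $m=N_k$, scaled by $r^k$, applies to every subspace of dimension $s<N_k$ and gives the lower bound.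

\emph{Asymptotics.} The numbers $N_0=1<N_1<N_2<\cdots$ determine for each $s\ge1$ a unique $k=k(s)\ge1$ with $N_{k-1}\le s<N_k$, and $k\to\infty$ with $s$. By \eqref{eq:twosided},
\[
kL+\ln(1-r)\le-\ln d_s\le kL+\ln N_k .
\]
Both $N_{k-1}$ and $N_k$ are polynomials in $k$ with leading term $k^n/n!$. So $\ln N_k=O(\ln k)$, which gives $-\ln d_s\sim kL$, and $s\sim k^n/n!$, which gives $k\sim(n!\,s)^{1/n}$.
\end{proof}

\section{Proof of the theorem}\label{sec:proof}

\begin{proof}[Proof of Theorem~\ref{thm:main}]
Take $\Omega$, $D$ and $K$ from Section~\ref{sec:pair}, where their topological properties and the injectivity of $H^\infty(D)\to C(K)$ were established. Pluriregularity and (ii) are Proposition~\ref{prop:omega}. By Proposition~\ref{prop:capacity}, $0<\tau(K,D)<\infty$ and $2^{1/n}\sigma(K,D)=(n!)^{1/n}L$. By Propositions~\ref{prop:transfer} and~\ref{prop:widths},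
\[
-\ln d_s(A^D_K)=-\ln d_s\big(A^{\mathbb D^n}_{K_0}\big)\sim(n!)^{1/n}L\,s^{1/n}=2^{1/n}\sigma(K,D)\,s^{1/n},
\]
which is (iii).
\end{proof}

Each property of the cover has a separate role. Properness of $\Pi$ makes the extremal function a pullback and the pair pluriregular. The number of sheets enters as the factor $2$ in the capacity. The distribution of the branch points is decisive only in Lemma~\ref{lem:even}, and through it in the widths; the cover $w^2=z$ of Section~\ref{sec:one} is also proper and two-sheeted, and it satisfies \eqref{eq:predicted}.

\begin{remark}\label{rem:relcompact}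
In the example $H^\infty(D)$ does not separate the points $x$ and $\iota x$, and $D$ is not relatively compact in $\Omega$: the points $(a_k,0,0)\in D$ have no limit point in $\Omega$, since $a_k\to1\notin X$. The two facts are linked. If $D$ is relatively compact in a Stein manifold $\Omega$, the holomorphic functions on $\Omega$ are bounded on $D$ and separate its points, so Proposition~\ref{prop:descent} has no analogue there. The hypotheses of the Problem do not include relative compactness, and Theorem~\ref{thm:main} makes no assertion about pairs that have this additional property.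
\end{remark}

\begin{thebibliography}{9}

\bibitem{KP}
\emph{Kolmogorov problem on widths asymptotics and pluripotential theory},\\
\texttt{http://research.sabanciuniv.edu/7149/2/kpwa2.pdf}

\end{thebibliography}
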